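\title{Oriented cubes other than the real affine cube}

\begin{abstract}
An oriented cube is an oriented matroid on $\{0,1\}^n$ in which the rectangles are circuits and the facets and skew-facets are hyperplanes, all signed as in the real affine cube. We disprove the conjecture that the real affine cube is the only oriented cube. For every $n=13m-1$ with $m\ge2$ we construct a set of $n+1$ vertices of the $n$-cube that is both a circuit and a hyperplane of the matroid of affine dependencies, and we show that relaxing such a set preserves all the axioms of an oriented cube. The smallest dimension obtained is $n=25$. In these dimensions there are at least $3^N$ oriented cubes, where $N\ge 2^n\,n!/(m!\,(4m)!\,(8m-1)!)$.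
\end{abstract}

\section{Cubes and oriented cubes}\label{sec:intro}

Let $n\ge1$ and $[n]=\{1,\dots,n\}$. We identify a subset of $[n]$ with its characteristic vector, so that the subsets of $[n]$ are the points of $C^n=\{0,1\}^n\subset\mathbb R^n$. The \emph{real affine cube} $\mathrm{Aff}_{\mathbb R}(C^n)$ is the matroid of affine dependencies of these points, and $\mathcal Aff(\mathbb R^n)$ is the oriented matroid that also records the signs of the dependencies. (Section~\ref{sec:om} recalls the terms.) This paper is about whether $\mathcal Aff(\mathbb R^n)$ is determined by its smallest circuits and its most visible hyperplanes.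

A \emph{rectangle} is a set of four distinct points $\{a,b,c,d\}\subseteq C^n$ with $a+c=b+d$ in $\mathbb R^n$. The $2n$ \emph{facets} are the sets $\{x\in C^n:x_i=0\}$ and $\{x\in C^n:x_i=1\}$. The \emph{skew-facets} are the sets $\{x\in C^n:x_i=x_j\}$ and $\{x\in C^n:x_i\ne x_j\}$ for $i\ne j$.

\begin{definition}\label{def:cube}
A \emph{cube} is a matroid on the ground set $C^n$ such that
\begin{itemize}
\item[(i)] every rectangle is a circuit;
\item[(ii)] every facet and every skew-facet is a hyperplane, so that its complement is a cocircuit.
\end{itemize}
An \emph{oriented cube} is an oriented matroid whose underlying matroid is a cube and whose orientation is \emph{canonical}: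
\begin{itemize}
\item[(a)] the cocircuits complementary to facets and skew-facets are signed as in $\mathcal Aff(\mathbb R^n)$. That is, all elements of the complement of a facet have the same sign; in the complement of $\{x_i=x_j\}$ the sets $\{x_i=1,x_j=0\}$ and $\{x_i=0,x_j=1\}$ have opposite signs; and in the complement of $\{x_i\ne x_j\}$ the sets $\{x_i=x_j=1\}$ and $\{x_i=x_j=0\}$ have opposite signs;
\item[(b)] every rectangle with $a+c=b+d$ is signed with $a,c$ of one sign and $b,d$ of the other.
\end{itemize}
\end{definition}

The real affine cube is an oriented cube, and there is a good reason to expect that it is the only one: in $\mathbb R^n$ the rectangles generate all affine dependencies of $C^n$. Indeed, if $\alpha\subseteq[n]$ contains distinct elements $i,j$, then $\alpha$, $\alpha\setminus i$, $\alpha\setminus\{i,j\}$, $\alpha\setminus j$ form a rectangle. Subtracting multiples of such relations, largest sets first, removes from a given dependency all sets with at least two elements. What remains is a dependency among the affinely independent points $\emptyset,\{1\},\dots,\{n\}$, and it is therefore zero. For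 $n=2$ the guess is immediate, since $C^2$ is itself a rectangle, and (i) and (b) leave no choice. The following facts are known; we quote them for context and do not use them in the proofs. Every orientable cube admits a canonical orientation. For $n\le8$ the only oriented cube is $\mathcal Aff(\mathbb R^n)$. Any oriented cube other than $\mathcal Aff(\mathbb R^n)$ is non-representable over $\mathbb R$. The problem, posed in \cite{source}, is to decide the following statement.

\begin{quote}
\textbf{Conjecture 1$'$.} For every $n\ge1$, the oriented matroid $\mathcal Aff(\mathbb R^n)$ is the unique oriented cube on $C^n$.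
\end{quote}

The argument with rectangles adds coefficients, and an oriented matroid records only signs. So the axioms need not force a long dependency, and the following result removes one.

\begin{theorem}\label{thm:A}
Let $m\ge2$ and $n=13m-1$. There is a set $P\subset C^n$ with $|P|=n+1$ that is both a circuit and a hyperplane of $\mathrm{Aff}_{\mathbb R}(C^n)$. Relaxing $P$, that is, making it a basis of either sign and leaving all other values of the chirotope unchanged, gives an oriented cube different from $\mathcal Aff(\mathbb R^n)$; already its underlying matroid differs from $\mathrm{Aff}_{\mathbb R}(C^n)$.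
\end{theorem}

Hence Conjecture 1$'$ fails for $n=25,38,51,\dots$. By the third quoted fact, the oriented cubes of Theorem~\ref{thm:A} are not representable over $\mathbb R$. Dimensions $n\ge9$ that are not of the form $13m-1$ with $m\ge2$ are not decided here. The images of $P$ under the symmetries of the cube can be relaxed independently of each other, and this gives many examples.

\begin{theorem}\label{thm:B}
Let $m\ge2$ and $n=13m-1$. There is an integer
\[
N\ \ge\ 2^n\,\frac{n!}{m!\,(4m)!\,(8m-1)!}
\]
such that there are at least $3^N$ oriented cubes on $C^n$ and at least $2^N$ orientable cubes, counted as matroids on the labeled set $C^n$.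
\end{theorem}

Section~\ref{sec:relax} shows that relaxation preserves the axioms of an oriented cube. The real work is to find $P$: Section~\ref{sec:circuit} constructs it and proves that it is a circuit, and Section~\ref{sec:flat} proves that its affine hull contains no further point of $C^n$. Section~\ref{sec:count} derives both theorems.

\section{Matroids and chirotopes}\label{sec:om}

A \emph{matroid} on a finite set $S$ is given by a nonempty family $\mathcal B$ of subsets, the \emph{bases}, such that for $B,B'\in\mathcal B$ and $e\in B\setminus B'$ there is $f\in B'\setminus B$ with $(B\setminus e)\cup f\in\mathcal B$. All bases have the same size $r$, the \emph{rank} of the matroid. Subsets of bases are \emph{independent}, and the rank of a set is the largest size of an independent subset. A \emph{circuit} is a minimal dependent set. A \emph{hyperplane} is a set $F$ of rank $r-1$ such that $F\cup e$ contains a basis for every $e\notin F$, and a \emph{cocircuit} is the complement of a hyperplane. An independent set with $r-1$ elements lies in exactly one hyperplane; in particular, no hyperplane properly contains another.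

A \emph{circuit-hyperplane} is a set $P$ that is both a circuit and a hyperplane. It has rank $|P|-1=r-1$, so $|P|=r$, and
\begin{equation}\label{eq:swap}
(P\setminus b)\cup c\ \text{ is a basis whenever } b\in P \text{ and } c\notin P,
\end{equation}
because $P\setminus b$ is independent and spans $P$. The family $\mathcal B\cup\{P\}$ is again the family of bases of a matroid \cite[Prop.~1.5.14]{oxley}, which is said to be obtained by \emph{relaxing} $P$.

An oriented matroid of rank $r$ on $S$ can be given by its \emph{chirotope}, an alternating map $\chi:S^r\to\{+1,-1,0\}$ that is nonzero exactly on the tuples enumerating a basis of the underlying matroid. We use four facts from \cite{blswz}. For a sequence $\tau$ of $r-2$ elements, $\tau ab$ denotes the $r$-tuple obtained by appending $a$ and $b$.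
\begin{itemize}
\item[(F1)] By \cite[Thm.~3.6.2]{blswz}, an alternating map whose support is the family of bases of a matroid is a chirotope if it satisfies the 3-term Grassmann--Pl\"ucker sign condition. That condition is implied by the following one: for every sequence $\tau$ of $r-2$ elements and all $a,b,c,d\in S$, the three numbers
\begin{equation}\label{eq:gp}
\chi(\tau ab)\chi(\tau cd),\qquad -\chi(\tau ac)\chi(\tau bd),\qquad \chi(\tau ad)\chi(\tau bc)
\end{equation}
are all $0$, or include both $+1$ and $-1$.
\item[(F2)] Two chirotopes $\chi,\chi'$ define the same oriented matroid if and only if $\chi'=\pm\chi$.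
\item[(F3)] If $y_1,\dots,y_{r-1}$ is a basis of a hyperplane $F$, then the signed cocircuit complementary to $F$ is, up to a global sign, the map $x\mapsto\chi(y_1,\dots,y_{r-1},x)$ on $S\setminus F$.
\item[(F4)] (Orthogonality.) If the supports of a signed circuit $X$ and a signed cocircuit $D$ meet, then the products $X(e)D(e)$, for $e$ in the intersection, take both signs.
\end{itemize}

From now on $M=\mathrm{Aff}_{\mathbb R}(C^n)$. Its rank is $r=n+1$, its independent sets are the affinely independent sets, and its hyperplanes are the intersections of $C^n$ with the affine hyperplanes spanned by points of $C^n$. The chirotope $\chi$ of $\mathcal Aff(\mathbb R^n)$ is the sign of the determinant $[x_1\cdots x_{n+1}]$ with columns $(1,x_1),\dots,(1,x_{n+1})$. Determinants satisfy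
\[
[\tau ab][\tau cd]-[\tau ac][\tau bd]+[\tau ad][\tau bc]=0,
\]
and three real numbers with sum zero either all vanish or include a positive and a negative one. So $\chi$ satisfies the condition in (F1). A signed circuit lists the signs of the coefficients of a minimal affine dependency, and a signed cocircuit lists on which side of an affine hyperplane each point lies. Rectangles are circuits of $M$ because no three points of $C^n$ are collinear. Facets and skew-facets are hyperplanes of $M$: each is cut out by an affine hyperplane and is an affine copy of $C^{n-1}$, which has rank $n$.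

\section{Relaxing circuit-hyperplanes}\label{sec:relax}

The mechanism is already visible in dimension three.

\begin{example}\label{ex:three}
Let $n=3$. The facet $P=\{000,100,010,110\}$ is a rectangle, hence a circuit-hyperplane. Take $\tau=(000,100)$; then $[\tau uv]=u_2v_3-u_3v_2$. With $a=010$, $b=110$ in $P$ and $c=001$, $d=011$ outside $P$ we get
\[
[\tau ab]=0,\quad [\tau cd]=-1,\quad [\tau ac]=[\tau bd]=[\tau ad]=[\tau bc]=1,
\]
so the three numbers \eqref{eq:gp} are $0,-1,+1$. The last two already supply both signs, so the condition in (F1) holds whatever value is assigned to $\chi(\tau ab)$. This freedom does not come from moving a point. If the vertex $110$ is to leave the plane $x_3=0$ and stay in the planes $x_1=1$ and $x_2=1$, it must move parallel to the third axis, and then it also leaves the plane $x_1+x_3=1$. Relaxation destroys one dependency and no other. In this example the result is not a cube, because the destroyed dependency is a rectangle.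
\end{example}

For $n\ge4$ a circuit-hyperplane has $n+1$ points, which is more than a rectangle and fewer than a facet, so the axioms do not mention it. To handle the signs we first note that (b) comes for free.

\begin{lemma}\label{lem:ab}
Every oriented matroid whose underlying matroid is a cube and which satisfies \textup{(a)} also satisfies \textup{(b)}.
\end{lemma}

\begin{proof}
Let $a+c=b+d$ be a rectangle and $X$ its signed circuit. Choose $i$ with $a_i\ne b_i$. Then $d_i-c_i=a_i-b_i=\pm1$, so $d_i=a_i$ and $c_i=b_i$. The complement of the facet $\{x_i=b_i\}$ meets the rectangle exactly in $\{a,d\}$, and by (a) it has constant sign, so (F4) gives $X(a)=-X(d)$. The facet $\{x_i=a_i\}$ gives $X(b)=-X(c)$. Now choose $j$ with $a_j\ne d_j$. Then $b_j-c_j=a_j-d_j=\pm1$, so $b_j=a_j$ and $c_j=d_j$, and the facet $\{x_j=d_j\}$ gives $X(a)=-X(b)$. Hence $X(a)=X(c)=-X(b)=-X(d)$.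
\end{proof}

Fix once and for all an ordering $(p_1,\dots,p_{n+1})$ of each circuit-hyperplane of $M$.

\begin{proposition}\label{prop:relax}
Let $n\ge4$, let $\mathcal H$ be a set of circuit-hyperplanes of $M$, and let $\varepsilon:\mathcal H\to\{\pm1\}$. Define $\chi'=\chi$, except that for $P=(p_1,\dots,p_{n+1})\in\mathcal H$ and every permutation $\pi$,
\[
\chi'(p_{\pi(1)},\dots,p_{\pi(n+1)})=\operatorname{sgn}(\pi)\,\varepsilon(P).
\]
Then $\chi'$ is the chirotope of an oriented cube, and the bases of its underlying matroid are the bases of $M$ and the members of $\mathcal H$. Different pairs $(\mathcal H,\varepsilon)$ give different oriented matroids.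
\end{proposition}

\begin{proof}
\emph{The support is a matroid.} Relax the members of $\mathcal H$ one at a time. Relaxing $P$ does not change the independent sets of size at most $n$, because the proper subsets of $P$ are independent already. A member $P'$ that has not yet been relaxed is still a circuit-hyperplane: it has $n+1$ elements and is not a basis, its proper subsets are independent, and for $e\notin P'$ the set $P'\cup e$ contains a basis of $M$. By induction the bases of $M$ together with $\mathcal H$ are the bases of a matroid $M'$, and $M$ and $M'$ have the same independent sets of size at most $n$.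

\emph{The map $\chi'$ is a chirotope.} It is alternating and its support is the family of bases of $M'$, so by (F1) it suffices to examine the numbers \eqref{eq:gp} for $\chi'$. If none of the six tuples enumerates a member of $\mathcal H$, they are the numbers for $\chi$. Otherwise note that exchanging two of $a,b,c,d$ permutes the three numbers and reverses all their signs, which does not affect the condition. So we may assume that $\tau ab$ enumerates some $P\in\mathcal H$. There are three cases.
\begin{itemize}
\item If $c$ occurs in $\tau$, then $\tau cd$, $\tau ac$, $\tau bc$ have a repeated entry and all three numbers are $0$. The same holds if $d$ occurs in $\tau$, with $\tau cd$, $\tau bd$, $\tau ad$.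
\item If $c\in\{a,b\}$, or $d\in\{a,b\}$, or $c=d$, then one number is $0$ and the other two are negatives of each other, by alternation alone. For instance, $c=a$ gives $\chi'(\tau ab)\chi'(\tau ad)$, $0$, $\chi'(\tau ad)\chi'(\tau ba)$, and $c=d$ gives $0$, $-\chi'(\tau ac)\chi'(\tau bc)$, $\chi'(\tau ac)\chi'(\tau bc)$.
\item Otherwise $c\ne d$ both lie outside $P$. By \eqref{eq:swap} the tuples $\tau ac$, $\tau ad$, $\tau bc$, $\tau bd$ enumerate bases of $M$, and on them $\chi'=\chi\ne0$. For $\chi$ the first number is $0$, so the last two are nonzero of opposite signs, as in Example~\ref{ex:three}; they are the same for $\chi'$.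
\end{itemize}

\emph{The matroid $M'$ is a cube.} A rectangle has $4\le n$ elements, so it remains a circuit. Let $F$ be a facet or skew-facet. It has $2^{n-1}>n+1$ elements, so $F\notin\mathcal H$. A basis of $M'$ contained in $F$ would be a member $P$ of $\mathcal H$, and $P\subseteq F$ would force $P=F$, since both are hyperplanes of $M$. So $F$ still has rank $n$ in $M'$, and for $e\notin F$ the set $F\cup e$ contains a basis of $M$. Thus $F$ is a hyperplane of $M'$.

\emph{The orientation is canonical.} Let $y_1,\dots,y_n$ be a basis of $F$; it is one in both $M$ and $M'$. If $\{y_1,\dots,y_n,x\}$ were a member $P$ of $\mathcal H$, the independent set $\{y_1,\dots,y_n\}$ would lie in the two distinct hyperplanes $F$ and $P$ of $M$, which is impossible. So $\chi'(y_1,\dots,y_n,x)=\chi(y_1,\dots,y_n,x)$ for all $x$, and (a) follows from (F3). Lemma~\ref{lem:ab} gives (b).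

\emph{Distinctness.} The maps $\chi'$ for different pairs $(\mathcal H,\varepsilon)$ are different, and none is the negative of another, since all of them agree and are nonzero on the bases of $M$. Apply (F2).
\end{proof}

\begin{remark}
The hypothesis $n\ge4$ is used only to keep rectangles dependent and facets out of $\mathcal H$, and Example~\ref{ex:three} shows that it is needed. Together with the uniqueness of the oriented cube for $n\le8$, the proposition shows that $M$ has no circuit-hyperplane for $4\le n\le8$.
\end{remark}

\section{A circuit with $n+1$ points}\label{sec:circuit}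

We need $n+1$ points of $C^n$ that form a circuit and whose affine hull contains no other point of $C^n$. The second requirement is the restrictive one. For example, if distinct $a,b,c\in P$ had $a-b+c\in C^n$, this point would lie in the affine hull, hence in $P$, and the circuit $P$ would properly contain a rectangle when $n\ge4$. All other affine combinations must miss the cube as well.

\subsection*{Blocks and a graph}
To control all points of $C^n$ at once, we partition $[n]$ into a bounded number of blocks $B_j$, of sizes $k_j$, and make $P$ invariant under the permutations that preserve each block. Whether $x$ lies in the affine hull then depends only on the counts $|x\cap B_j|$. A union of blocks is an orbit of size $1$, and the sets consisting of some full blocks and one element of $B_j$ form an orbit of size $k_j$. One orbit of the first kind and one of the second kind for each $j$ give $1+\sum_jk_j=n+1$ points, the right number. Each of our points contains exactly two full blocks, so the construction is described by a graph whose vertices are the blocks.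

Let $m\ge2$, $\ell=2m$, $n=13m-1$, and partition $[n]$ into blocks $B_0,\dots,B_6$ of sizes
\[
(k_0,\dots,k_6)=(\ell,\ m,\ \ell,\ \ell-1,\ \ell+1,\ \ell,\ \ell-1),
\]
whose sum is $6\ell-1+m=n$. On the vertex set $\{0,\dots,6\}$ consider the eight edges
\[
\begin{gathered}
W_0=\{4,5\},\quad W_1=\{0,3\},\quad W_2=\{0,6\},\quad W_3=\{5,6\},\\
W_4=\{0,1\},\quad W_5=\{0,2\},\quad W_6=\{3,4\},\quad W_*=\{1,2\}.
\end{gathered}
\]
They form a triangle and a pentagon with the common vertex $0$ (Figure~\ref{fig:graph}). For an edge $W$ let $\mathbf 1_W\in C^n$ be the characteristic vector of the union of the two blocks indexed by $W$, and let $e_i$ be the $i$th unit vector. Put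
\[
p_{j,i}=\mathbf 1_{W_j}+e_i\quad(0\le j\le6,\ i\in B_j),\qquad p_*=\mathbf 1_{W_*},\qquad P=\{p_*\}\cup\{p_{j,i}\}.
\]
Since $j\notin W_j$, these are points of $C^n$. They are distinct, because the two full blocks and the extra element can be read off from the point (all blocks have at least two elements). So $|P|=n+1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[thick] (0,0) -- (-1.8,1) node[midway,above right] {$W_4$};
\draw[thick,dashed] (-1.8,1) -- (-1.8,-1) node[midway,left] {$W_*$};
\draw[thick] (-1.8,-1) -- (0,0) node[midway,below right] {$W_5$};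
\draw[thick,dashed] (0,0) -- (1.2,1.5) node[midway,right] {$W_1$};
\draw[thick] (1.2,1.5) -- (3,0.95) node[midway,above] {$W_6$};
\draw[thick,dashed] (3,0.95) -- (3,-0.95) node[midway,right] {$W_0$};
\draw[thick] (3,-0.95) -- (1.2,-1.5) node[midway,below] {$W_3$};
\draw[thick,dashed] (1.2,-1.5) -- (0,0) node[midway,right] {$W_2$};
\node[draw,circle,fill=white,inner sep=2pt] at (0,0) {$0$};
\node[draw,circle,fill=white,inner sep=2pt] at (-1.8,1) {$1$};
\node[draw,circle,fill=white,inner sep=2pt] at (-1.8,-1) {$2$};
\node[draw,circle,fill=white,inner sep=2pt] at (1.2,1.5) {$3$};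
\node[draw,circle,fill=white,inner sep=2pt] at (3,0.95) {$4$};
\node[draw,circle,fill=white,inner sep=2pt] at (3,-0.95) {$5$};
\node[draw,circle,fill=white,inner sep=2pt] at (1.2,-1.5) {$6$};
\end{tikzpicture}
\caption{The graph that defines the set $P$. Vertex $j$ stands for the block $B_j$. The edge $W_j$ joins the two blocks that are added to a single element of $B_j$ to form the points $p_{j,i}$, and $W_*$ joins the two blocks whose union is $p_*$. Weight $+1$ on the solid edges and $-1$ on the dashed edges gives total weight $0$ at every vertex.}
\label{fig:graph}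
\end{figure}

\subsection*{Edge weights and vertex sums}
Consider a combination $x=y_*p_*+\sum\lambda_{j,i}\,p_{j,i}$ and put $y_j=\sum_{i\in B_j}\lambda_{j,i}$. Regard $y=(y_0,\dots,y_6;y_*)$ as a weighting of the edges, with $y_j$ on $W_j$, and let $s_j$ be the total weight of the edges at vertex $j$:
\begin{equation}\label{eq:s}
\begin{gathered}
s_0=y_1+y_2+y_4+y_5,\qquad s_1=y_4+y_*,\qquad s_2=y_5+y_*,\qquad s_3=y_1+y_6,\\
s_4=y_0+y_6,\qquad s_5=y_0+y_3,\qquad s_6=y_2+y_3 .
\end{gathered}
\end{equation}
The number $s_j$ says how many times the block $B_j$ is covered as a full block, so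
\begin{equation}\label{eq:coord}
x_i=\lambda_{j,i}+s_j\quad(i\in B_j),\qquad\text{and}\qquad \sum_{i\in B_j}x_i=y_j+k_js_j .
\end{equation}

An affine dependency therefore needs $y_j=-k_js_j$ for all $j$: the edge weights are large compared with the vertex sums. This explains the choice of graph. The closed walk around the triangle and then around the pentagon has even length, and alternating signs along it give the weighting $\kappa=(-1,-1,-1,1,1,1,1;-1)$ of Figure~\ref{fig:graph}, all of whose vertex sums vanish. A large multiple of $\kappa$ plus a small perturbation has large weights and small vertex sums. We take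
\[
\beta=\ell\kappa+(0,0,0,-1,1,0,-1;1)=(-\ell,-\ell,-\ell,\ \ell-1,\ \ell+1,\ \ell,\ \ell-1;\ -(\ell-1)).
\]
Its vertex sums are those of the perturbation, which by \eqref{eq:s} are
\[
\sigma=(\sigma_0,\dots,\sigma_6)=(1,2,1,-1,-1,-1,-1).
\]
The block sizes are then $k_j=-\beta_j/\sigma_j$, and the entries of $\beta$ sum to $0$.

The next lemma says that $\beta$ is the only solution up to multiples. Over $\mathbb R$ this gives the circuit. We prove it over an arbitrary abelian group, because in Section~\ref{sec:flat} the case $\mathbb R/\mathbb Z$ reduces real coefficients to integers.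

\begin{lemma}\label{lem:group}
Let $\mathbb A$ be an abelian group. The solutions $y\in\mathbb A^8$ of
\begin{equation}\label{eq:hom}
y_j+k_js_j=0\quad(0\le j\le6),\qquad y_0+\dots+y_6+y_*=0
\end{equation}
are exactly the tuples $y=q\beta$ with $q\in\mathbb A$. For these, $s_j=\sigma_jq$.
\end{lemma}

\begin{proof}
We have seen that $\beta_j+k_j\sigma_j=0$ and that the entries of $\beta$ sum to $0$, so $q\beta$ is a solution with vertex sums $\sigma_jq$. Conversely, let $y$ be a solution. Subtracting $q\beta$ with $q=-s_6$, we may assume $s_6=0$, and we must show $y=0$. Put $v=-y_0$ and $w=-s_3$. We express everything in $v$ and $w$, using \eqref{eq:s} and the equations for $j=6,4,3,5$: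
\[
\begin{aligned}
&y_6=0,\qquad s_4=-v,\qquad y_4=(\ell+1)v,\qquad y_3=(\ell-1)w,\\
&y_1=s_3-y_6=-w,\qquad y_2=s_6-y_3=-(\ell-1)w,\\
&s_5=-v+(\ell-1)w,\qquad y_5=\ell v-\ell(\ell-1)w .
\end{aligned}
\]
Now $y_0+y_1+y_2+y_3+y_6=-v-w$, so the last equation of \eqref{eq:hom} gives $y_4+y_5+y_*=v+w$. Hence
\[
\begin{aligned}
s_1&=v+w-y_5=(1-\ell)v+(\ell^2-\ell+1)w,\\
s_2&=v+w-y_4=w-\ell v,\\
s_0&=y_1+y_2+y_4+y_5=(2\ell+1)v-\ell^2w .
\end{aligned}
\]
Three equations remain. For $j=2$ we get $-(\ell-1)w+\ell(w-\ell v)=0$, that is, $w=\ell^2v$. Substituting, the equation for $j=0$ becomes $-v+\ell(2\ell+1)v-\ell^5v=0$, and the equation for $j=1$ becomes $-\ell^2v+m(\ell^4-\ell^3+\ell^2-\ell+1)v=0$. Since $\ell^2=2\ell m$, these read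
\[
Gv=0,\quad mHv=0,\qquad G=\ell^5-2\ell^2-\ell+1,\quad H=\ell^4-\ell^3+\ell^2-3\ell+1 .
\]
As $G\equiv1\pmod\ell$, the integer $G$ is coprime to $\ell$ and to $m$. Moreover $(\ell+1)H=\ell^5-2\ell^2-2\ell+1=G-\ell$, so a common divisor of $G$ and $H$ divides $\ell$ and equals $1$. Thus $\gcd(G,mH)=1$, and writing $1$ as an integer combination of $G$ and $mH$ gives $v=0$. Then $w=0$ and $y=0$.
\end{proof}

\begin{corollary}\label{cor:circuit}
The affine dependencies of $P$ are exactly the multiples of the one with coefficient $-\sigma_j$ on each $p_{j,i}$ and $-(\ell-1)$ on $p_*$. All these coefficients are nonzero. Hence $P$ is a circuit of $M$, and $\mathrm{aff}(P)$ is a hyperplane of $\mathbb R^n$.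
\end{corollary}

\begin{proof}
In an affine dependency $x=0$ and the coefficients sum to $0$. By \eqref{eq:coord}, $\lambda_{j,i}=-s_j$ and $y$ solves \eqref{eq:hom} over $\mathbb R$. So $y=q\beta$, $\lambda_{j,i}=-q\sigma_j$ and $y_*=-q(\ell-1)$. Conversely, the stated coefficients have $y_j=-k_j\sigma_j=\beta_j$, hence $y=\beta$ and $s=\sigma$; all coordinates $\lambda_{j,i}+s_j$ vanish, and the coefficients sum to $0$. A set whose dependencies form a line spanned by a vector of full support is a circuit, and $n+1$ points with one dependency span an affine space of dimension $n-1$.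
\end{proof}

\begin{example}\label{ex:25}
Let $m=2$, $\ell=4$, $n=25$. Give every element of $B_j$ the weight $w_j$ below.
\[
\begin{array}{c|ccccccc}
j&0&1&2&3&4&5&6\\ \hline
k_j&4&2&4&3&5&4&3\\
w_j&394&989&491&459&388&402&625\\
k_jw_j&1576&1978&1964&1377&1940&1608&1875
\end{array}
\]
Every point of $P$ has weight $3942$: the point $p_*$ has weight $1978+1964$, and the points $p_{j,i}$ for $j=0,\dots,6$ have weights
\[
\begin{gathered}
1940+1608+394,\quad 1576+1377+989,\quad 1576+1875+491,\quad 1608+1875+459,\\
1576+1978+388,\quad 1576+1964+402,\quad 1377+1940+625 .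
\end{gathered}
\]
So $\mathrm{aff}(P)$ is the hyperplane of points of weight $3942$. Proposition~\ref{prop:flat} below says that it contains exactly the $26$ cube points of $P$; equivalently, $\sum_jw_ju_j=3942$ has only these eight solutions in integers $0\le u_j\le k_j$.
\end{example}

\begin{example}\label{ex:m1}
The value $m=1$ shows what can go wrong. Here $n=12$, the block sizes are $(2,1,2,1,3,2,1)$, and the proofs of Lemma~\ref{lem:group} and Corollary~\ref{cor:circuit} go through, so $P$ is a circuit. (Its points are distinct, since a coincidence would give a dependency with two terms.) But $B_1=\{f\}$ and $B_3=\{g\}$ are singletons, so for $i\in B_4$ we have $p_{4,i}-p_{1,f}=e_i-e_g$, and $p_{3,g}-p_{1,f}+p_{4,i}$ is the characteristic vector of $B_5\cup B_6\cup\{i\}$. This is a point of $C^{12}\cap\mathrm{aff}(P)$ outside $P$, so $P$ is not a hyperplane of $M$.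
\end{example}

\section{No other cube point lies on the hyperplane}\label{sec:flat}

\begin{proposition}\label{prop:flat}
For $m\ge2$ we have $\mathrm{aff}(P)\cap C^n=P$. Hence $P$ is a circuit-hyperplane of $M$.
\end{proposition}

A cube point in the affine hull of other cube points need not be an integer combination of them; for instance, $111=\frac12(110+101+011)-\frac12\,000$. The first task is to exclude this at the level of the weights $y$. What is left is a problem about integer weightings of the graph, which the following lemma solves.

\begin{lemma}\label{lem:unit}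
Let $y\in\mathbb Z^8$ have total weight $y_0+\dots+y_6+y_*=1$, and suppose that
\begin{equation}\label{eq:range}
0\le y_j+k_js_j\le k_j\quad(0\le j\le6),\qquad -2\le -y_0\le \ell-3 .
\end{equation}
Then $y$ is a unit vector.
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:flat} from Lemma~\ref{lem:unit}]
Let $x\in\mathrm{aff}(P)\cap C^n$ and $u_j=|x\cap B_j|\in\{0,\dots,k_j\}$. Write $x$ as an affine combination of $P$. By \eqref{eq:coord} its weighting $y\in\mathbb R^8$ satisfies
\begin{equation}\label{eq:inhom}
y_j+k_js_j=u_j\quad(0\le j\le6),\qquad y_0+\dots+y_6+y_*=1 .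
\end{equation}
The right-hand sides are integers, so the image of $y$ in $(\mathbb R/\mathbb Z)^8$ solves \eqref{eq:hom}. By Lemma~\ref{lem:group} there is $q\in\mathbb R$ with $y-q\beta\in\mathbb Z^8$. Subtracting a multiple of $\beta$ preserves \eqref{eq:inhom}, so we may assume $y\in\mathbb Z^8$. Subtracting a further integer multiple of $\beta$ changes $y_0$ by a multiple of $\ell$, so we may also assume that $-y_0$ is one of the $\ell$ consecutive integers $-2,\dots,\ell-3$. By Lemma~\ref{lem:unit}, $y$ is the unit vector on an edge $W$, and its vertex sums are $1$ on $W$ and $0$ elsewhere. If $W=W_*$, then \eqref{eq:inhom} says that $x$ contains $B_1$, $B_2$ and nothing else, so $x=p_*$. If $W=W_j$, then $x$ contains the two blocks indexed by $W_j$, exactly one element $i$ of $B_j$, and nothing else, so $x=p_{j,i}$. The last assertion follows from Corollary~\ref{cor:circuit}.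
\end{proof}

The reason behind Lemma~\ref{lem:unit} is a shortage of cover. A negative weight $y_j$ subtracts elements of $B_j$, so $B_j$ must be covered: $s_j\ge1$. A positive weight adds elements of $B_j$, so $s_j\le0$. Every edge has two ends, so the total cover is $s_0+\dots+s_6=2$. A weighting that has moved some way along $\kappa$ is negative on $W_0,W_1,W_2$ and needs three blocks covered. That is affordable only if some $s_j$ is negative, and $s_j\le-1$ costs a weight $y_j\ge k_j$. The proof shows that in the range \eqref{eq:range} such a weight is not available.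

\begin{proof}[Proof of Lemma~\ref{lem:unit}]
Put $z=-y_0$ and $k=\ell-1=k_3=k_6$. Recall that $m\ge2$, $\ell\ge4$, $k\ge3$.

\medskip\noindent\emph{Step 1: weights in terms of vertex sums.}
Going around the pentagon from $W_0$ in both directions, \eqref{eq:s} gives $y_6,y_3$ and then $y_1,y_2$. The edge sets at the vertices $1,3,6$ are disjoint and miss only $W_0$ and $W_5$, so the total weight is $s_1+s_3+s_6+y_0+y_5=1$. The vertices $2,3,6$ give $s_2+s_3+s_6+y_0+y_4=1$. Thus
\begin{equation}\label{eq:solve}
\begin{gathered}
y_0=-z,\qquad y_3=z+s_5,\qquad y_6=z+s_4,\\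
y_1=s_3-y_6=s_3-s_4-z,\qquad y_2=s_6-y_3=s_6-s_5-z,\\
y_4=1+z-s_2-s_3-s_6,\qquad y_5=1+z-s_1-s_3-s_6,\qquad y_*=s_1-y_4,
\end{gathered}
\end{equation}
and $s_0+s_1+\dots+s_6=2$. In particular $y$ is determined by $z$ and the $s_j$. The first condition in \eqref{eq:range} reads $-k_js_j\le y_j\le k_j(1-s_j)$. As $s_j$ is an integer, for every integer $t$ we get
\begin{equation}\label{eq:rule}
y_j<tk_j\ \Longrightarrow\ s_j\ge1-t,\qquad\qquad y_j>-tk_j\ \Longrightarrow\ s_j\le t .
\end{equation}
We use this for $t=0,1,2$. With $t=0$ it is the sign rule described above, and with $t=1$ it says that $y_j<k_j$ forces $s_j\ge0$ and $y_j>-k_j$ forces $s_j\le1$.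

\medskip\noindent\emph{Step 2: $|s_4|\le1$ and $|s_5|\le1$.}
By \eqref{eq:solve} and \eqref{eq:rule}, a bound on some $s_j$ bounds other ones, but the dependence is circular, and we need a place to start. We eliminate all $s_j$ except $s_4,s_5$. Let $\theta_j=(y_j+k_js_j)/k_j\in[0,1]$, so that $s_j=\theta_j-y_j/k_j$. Then
\[
s_1=\theta_1+\frac{2(z+s_4-s_3)}{\ell},\quad s_2=\theta_2+\frac{z+s_5-s_6}{\ell},\quad s_3=\theta_3-\frac{z+s_5}{k},\quad s_6=\theta_6-\frac{z+s_4}{k}.
\]
Put $\delta=\frac{\ell-2}{\ell k}>0$. Using $\frac1\ell-\frac1k=-\frac1{\ell k}$ and $\frac2\ell-\frac1k=\bigl(1-\frac2\ell\bigr)\frac1k=\delta$, we obtain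
\[
\begin{aligned}
s_2+s_3+s_6&=\theta_2+\frac{z+s_5}{\ell}+s_3+\frac k\ell s_6
=\theta_2+\theta_3+\frac k\ell\theta_6-\frac{z+s_5}{\ell k}-\frac{z+s_4}{\ell},\\
s_1+s_3+s_6&=\theta_1+\frac{2(z+s_4)}{\ell}+\Bigl(1-\frac2\ell\Bigr)s_3+s_6
=\theta_1+\Bigl(1-\frac2\ell\Bigr)\theta_3+\theta_6+\delta(s_4-s_5).
\end{aligned}
\]
Insert these into $(\ell+1)s_4=(\ell+1)\theta_4-y_4$ and $\ell s_5=\ell\theta_5-y_5$. Since $1+\frac1{\ell k}+\frac1\ell=\frac\ell k$, we get
\[
\Bigl(\ell+1+\frac1\ell\Bigr)s_4=A_4-\frac{s_5}{\ell k},\qquad (\ell+\delta)s_5=A_5+\delta s_4,
\]
where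
\[
A_4=(\ell+1)\theta_4+\theta_2+\theta_3+\frac k\ell\theta_6-1-\frac{\ell z}{k},\qquad
A_5=\ell\theta_5+\theta_1+\Bigl(1-\frac2\ell\Bigr)\theta_3+\theta_6-1-z .
\]
From $-2\le z\le\ell-3$ and $\ell/k\le4/3$ we have $-1-\ell<A_4<\ell+3+\frac83$ and $2-\ell\le A_5<\ell+4$. Because $\ell\ge4$, this gives $|A_4|<2(\ell+1)$ and $|A_5|<2\ell$. If $|s_5|\ge|s_4|$, the second equation gives $\ell|s_5|\le|A_5|<2\ell$. If $|s_4|>|s_5|$, the first gives $(\ell+1)|s_4|\le|A_4|<2(\ell+1)$. In both cases the larger of $|s_4|,|s_5|$ is at most $1$.

\medskip\noindent\emph{Step 3: almost all vertex sums are nonnegative.} We claim that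
\begin{equation}\label{eq:signs}
s_3,s_4,s_5,s_6\in\{0,1\},\qquad s_0,s_2\ge0,\qquad s_1\ge-1,\qquad\text{and } s_1\ge0 \text{ if } y_1\le1 .
\end{equation}
Each of the following lines applies \eqref{eq:rule} and uses the lines before it.
\begin{itemize}
\item $y_0\le2<\ell$, so $s_0\ge0$.
\item $-2k<-3\le y_3,y_6\le\ell-2<k$, so $0\le s_3,s_6\le2$.
\item $y_2=s_6-y_3\le5<2\ell$, so $s_2\ge-1$.
\item $y_4\le1+z+1\le\ell-1<\ell+1$, so $s_4\ge0$. Then $y_6\ge-2>-k$, so $s_6\le1$.
\item $-ms_1\le y_1\le s_3+2$, so $-s_1\le(s_3+2)/2\le s_3+1$. Hence $y_5\le1+z+1\le\ell-1<\ell$, so $s_5\ge0$. Then $y_3\ge-2>-k$, so $s_3\le1$.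
\item $y_2\le1+2<\ell$, so $s_2\ge0$. Also $y_1\le1+2<2m$, so $s_1\ge-1$; and $y_1\le1<m$ implies $s_1\ge0$.
\end{itemize}

\medskip\noindent\emph{Step 4: $z\ge1$ is impossible.}
Here $y_3,y_6\ge z\ge1$, so $s_3=s_6=0$. Then $y_1=-y_6$, $y_2=-y_3$ and $y_0=-z$ are negative, so $s_0,s_1,s_2\ge1$. With $s_4,s_5\ge0$ the total is at least $3$, not $2$.

\medskip\noindent\emph{Step 5: $z\in\{-2,-1\}$.}
Here $y_0>0$, so $s_0=0$. Suppose $s_4=0$. Then $y_6=z<0$, so $s_6=1$, so $y_4\le z<0$, so $s_4\ge1$, a contradiction. Thus $s_4=1$. Suppose $s_5=0$. Then $y_3=z<0$, so $s_3=1$; and $y_5\ge0$ by the sign rule, which reads $s_1\le z-s_6$. With $s_1\ge-1$ this forces $s_1=z=-1$. But then $y_1=1-1+1=1$, so $s_1\ge0$ by \eqref{eq:signs}, a contradiction. Thus $s_5=1$, and the total gives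
\[
s_1+s_2+s_3+s_6=0 .
\]
If $z=-2$, then $y_3=y_6=-1$, so $s_3=s_6=1$ and $s_1+s_2=-2$, contradicting $s_1\ge-1$, $s_2\ge0$. So $z=-1$. Then $y_1=s_3\le1$, so $s_1\ge0$, and all four summands vanish. By \eqref{eq:solve}, $y_0=1$ and all other weights are $0$.

\medskip\noindent\emph{Step 6: $z=0$.}
Now $y_0=0$, and $y_1=s_3-s_4$ and $y_2=s_6-s_5$ lie in $\{-1,0,1\}$. By \eqref{eq:signs} and \eqref{eq:rule} (here $-1>-m$), all $s_j$ lie in $\{0,1\}$, so $J=\{j:s_j=1\}$ has exactly two elements. We show that $J$ is an edge other than $W_0$. The sign rule says $y_j\le0$ for $j\in J$ and $y_j\ge0$ for $j\notin J$.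
\begin{itemize}
\item Let $4\in J$. Then $y_6=1$, so $6\notin J$. If $3\notin J$, then $y_1=-1$ gives $1\in J$, and $y_4=1-s_2\le0$ gives $2\in J$, so $|J|\ge3$. Hence $J=\{3,4\}=W_6$.
\item Let $5\in J$. Then $y_3=1$, so $3\notin J$. If $6\notin J$, then $y_2=-1$ gives $2\in J$, and $y_5=1-s_1\le0$ gives $1\in J$, so $|J|\ge3$. Hence $J=\{5,6\}=W_3$.
\item Let $4,5\notin J$. Then $y_4,y_5\ge0$, that is, $s_2+s_3+s_6\le1$ and $s_1+s_3+s_6\le1$. If $3\in J$, then $1,2,6\notin J$ and $J=\{0,3\}=W_1$. If $6\in J$, then $1,2,3\notin J$ and $J=\{0,6\}=W_2$. Otherwise $J\subset\{0,1,2\}$, and $J$ is $W_4$, $W_5$ or $W_*$.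
\end{itemize}
The unit vector on the edge $J$ has total weight $1$, has $z=0$, and has the same vertex sums as $y$. By Step 1 it equals $y$.
\end{proof}

The hypothesis $m\ge2$ enters in Steps 2, 3 and 6, where small weights are compared with block sizes. The extra point of Example~\ref{ex:m1} has $y_3=y_4=1$, $y_1=-1$, and so $s_3=-1$: when $k_3=1$, the weight $y_3=1$ already pays for a negative vertex sum.

\section{The counterexamples and their number}\label{sec:count}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Proposition~\ref{prop:flat}, $P$ is a circuit-hyperplane of $M$ with $n+1$ points. Apply Proposition~\ref{prop:relax} with $\mathcal H=\{P\}$ and either value of $\varepsilon(P)$. The result is an oriented cube in which $P$ is a basis, while $P$ is a circuit of $M$.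
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\Gamma$ be the group of symmetries of the cube, generated by the permutations of coordinates and the maps $x_i\mapsto1-x_i$. It has order $2^nn!$ and consists of affine isometries preserving $C^n$, so it maps circuit-hyperplanes of $M$ to circuit-hyperplanes. Let $N$ be the size of the orbit of $P$. We bound the stabilizer of $P$.

\emph{The stabilizer acts faithfully on $P$.} If $g\in\Gamma$ fixes every point of $P$, it fixes the hyperplane $\mathrm{aff}(P)$ pointwise, so it is the identity or the orthogonal reflection in $\mathrm{aff}(P)$. Every element of $\Gamma$ fixes the center of the cube, and its linear part is a signed permutation matrix. The reflection with unit normal $\nu$ has diagonal entries $1-2\nu_i^2$, which must lie in $\{1,0,-1\}$, so $\nu_i^2\in\{0,\frac12,1\}$. Hence the mirror of a reflection in $\Gamma$ is one of the hyperplanes $x_i=\frac12$, $x_i=x_j$, $x_i+x_j=1$. These contain $0$ or $2^{n-1}$ cube points, whereas $\mathrm{aff}(P)$ contains $n+1$. So $g$ is the identity.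

\emph{The stabilizer preserves the coefficients of the dependency.} Let $\lambda:P\to\mathbb R$ be the negative of the dependency in Corollary~\ref{cor:circuit}. It takes the value $2$ on $k_1=m$ points, the value $1$ on $k_0+k_2=4m$ points, the value $-1$ on $k_3+k_4+k_5+k_6=8m-1$ points, and the value $\ell-1\ge3$ on the single point $p_*$. If $g$ stabilizes $P$, then $\lambda\circ g$ is again an affine dependency, so $\lambda\circ g=c\lambda$ for a real number $c$. Both $|\lambda\circ g|$ and $|c\lambda|$ attain their maximum at one point only, namely at $g^{-1}p_*$ and at $p_*$. Hence $gp_*=p_*$ and $c=1$. So $g$ permutes each of the four level sets of $\lambda$, the stabilizer has order at most $m!\,(4m)!\,(8m-1)!$, and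
\[
N\ge\frac{2^nn!}{m!\,(4m)!\,(8m-1)!}.
\]

By Proposition~\ref{prop:relax}, each of the $N$ circuit-hyperplanes in the orbit can independently be left alone, made a positive basis, or made a negative basis. This gives $3^N$ distinct oriented cubes. Their underlying matroids are orientable cubes, and the family of bases determines which subset of the orbit was relaxed, so there are $2^N$ distinct ones.
\end{proof}

\begin{thebibliography}{9}

\bibitem{blswz}
Bj\"orner, Las Vergnas, Sturmfels, White, Ziegler, \emph{Oriented Matroids}.

\bibitem{oxley}
Oxley, \emph{Matroid Theory}.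

\bibitem{source}
\emph{Representability of cubes and of qualitative probability orders},
\texttt{http://www.mat.uc.pt/\allowbreak\textasciitilde combdays/\allowbreak 12thcombday\_files/\allowbreak Ilda\_Perez\_da\_Silva.pdf}

\end{thebibliography}
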